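\title{Planar graphs with vertex-disjoint short cycles are DP-3-colorable}

\begin{abstract}
We prove that a planar graph is DP-3-colorable whenever its cycles of length at most $6$ are pairwise vertex-disjoint. Hence there is no planar graph in which the distance between any two distinct cycles of length at most $6$ is at least $1$ and which is not DP-3-colorable. The proof rests on a sparsity theorem for arbitrary multigraphs, in which each member of a chosen family of disjoint $3$- and $4$-cycles raises the permitted number of edges by one half. The threshold in that theorem is best possible. We also give extensions to the projective plane and to planar graphs whose short cycles may overlap to a limited extent.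
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Graphs are finite and simple unless they are called multigraphs. A cycle of length at most $6$ is a \emph{$6^-$-cycle}. The distance between two cycles $C,C'$ of $G$ is $\min\{d_G(x,y): x\in V(C),\ y\in V(C')\}$. Thus the distance between any two distinct $6^-$-cycles is at least $1$ exactly when distinct $6^-$-cycles are vertex-disjoint.

DP-coloring was introduced by Dvo\v{r}\'ak and Postle as a generalization of list coloring. A \emph{cover} of a graph $G$ is a pair $(L,H)$, where $H$ is a graph and $L$ assigns to each $v\in V(G)$ a set $L(v)\subseteq V(H)$ such that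
\begin{itemize}
\item the sets $L(v)$, $v\in V(G)$, partition $V(H)$, and each $H[L(v)]$ is complete;
\item for each edge $uv\in E(G)$, the edges of $H$ between $L(u)$ and $L(v)$ form a (possibly empty) matching;
\item if $u\ne v$ and $uv\notin E(G)$, then $H$ has no edge between $L(u)$ and $L(v)$.
\end{itemize}
An \emph{$(L,H)$-coloring} of $G$ is an independent set of $H$ that contains exactly one vertex of each $L(v)$. The graph $G$ is \emph{DP-$k$-colorable} if it has an $(L,H)$-coloring for every cover $(L,H)$ with $|L(v)|\ge k$ for all $v$. Ordinary $k$-coloring is the case in which $L(v)=\{v\}\times\{1,\dots,k\}$ and the matching of $uv$ joins $(u,c)$ to $(v,c)$. In general the matchings may be twisted around cycles. For instance, give each vertex of a $4$-cycle two colors $1,2$, use the matching $1\leftrightarrow1$, $2\leftrightarrow2$ on three edges and $1\leftrightarrow 2$, $2\leftrightarrow1$ on the fourth. A coloring would have to alternate along the first three edges, and then its two end colors conflict on the fourth. So a $4$-cycle is not DP-2-colorable, and in what follows $4$-cycles are as troublesome as triangles.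

It is known that a planar graph in which the distance between $6^-$-cycles is at least $2$ is DP-3-colorable. The problem posed in \cite{source} is whether distance at least $1$ suffices, or whether some planar graph in which the distance between any two distinct $6^-$-cycles is at least $1$ fails to be DP-3-colorable. There is no such graph.

\begin{theorem}\label{thm:planar}
Every planar graph whose distinct $6^-$-cycles are pairwise vertex-disjoint is DP-3-colorable.
\end{theorem}

Some condition is necessary, since $K_4$ is planar and not $3$-colorable. At the other extreme, a planar graph with $n\geq 1$ vertices and no $6^-$-cycle has fewer than $3n/2$ edges by Euler's formula, hence a vertex $v$ of degree at most $2$. A coloring of $G-v$ forbids at most two colors at $v$, and induction gives DP-3-colorability. So the question is how far short cycles upset this count.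

Suppose a connected plane graph with $n$ vertices and $e$ edges is not itself a triangle, has all its faces bounded by cycles, and has as its only $6^-$-cycles $t_3$ disjoint triangles. Then at most $t_3$ faces are triangles, all other faces have length at least $7$, and Euler's formula gives $5e\le 7n-14+4t_3$. If every vertex lies on a triangle, then $t_3=n/3$ and the bound reads
\[
2e\le \frac{10}{3}\,n-\frac{28}{5}=3n+t_3-\frac{28}{5}.
\]
This no longer forces a vertex of degree at most $2$. It does say, however, that the surplus of the degree sum over $3n$ is smaller than the number of triangles. Hence either some vertex has degree at most $2$, or some triangle has all its vertices of degree $3$. The second configuration is not directly removable: a coloring of the rest of the graph may fail to extend to the triangle. The work of the paper is to deal with it, and the right setting is not planar at all. We forget the embedding, keep only the inequality $2e\le 3n+t-2$ for all nonempty induced subgraphs, where $t$ counts disjoint cycles of lengths $3$ and $4$, and prove colorability from that.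

Section~\ref{sec:sparse} states the resulting sparsity theorem, Section~\ref{sec:prism} shows the idea of its proof on the triangular prism, and Section~\ref{sec:proof} gives the proof. Section~\ref{sec:planar} deduces Theorem~\ref{thm:planar}, and Section~\ref{sec:ext} contains the extensions.

\section{A sparsity theorem}\label{sec:sparse}

The proof will add edges that may be parallel to existing ones, so we work with \emph{multigraphs}: finite, loopless, with parallel edges allowed. Degrees and numbers of edges count multiplicity. For $X\subseteq V(G)$ let $e(X)$ be the number of edges with both ends in $X$. For disjoint $X,Y$ let $e(X,Y)$ be the number of edges between them.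

A \emph{$3$-cover} of a multigraph $G$ assigns to each vertex $v$ a set $L(v)$ of three colors, and to each edge $f=uv$ a bijection $L(u)\to L(v)$, which is used from $v$ to $u$ through its inverse. The image of a color $c\in L(u)$ is the color of $v$ that $c$ \emph{forbids} along $f$. A \emph{coloring} chooses $\varphi(v)\in L(v)$ for every vertex $v$ so that for no edge $uv$ is $\varphi(v)$ the color forbidden by $\varphi(u)$ along that edge. We call $G$ \emph{$3$-good} if every $3$-cover of $G$ has a coloring. The empty graph is $3$-good.

\emph{A simple $3$-good graph is DP-3-colorable.} Given a cover $(L,H)$ with all $|L(v)|\ge3$, keep three elements of each $L(v)$ and extend, for each edge $uv$, the remaining partial matching to a perfect matching between the two $3$-sets. A coloring of the resulting $3$-cover is an $(L,H)$-coloring, because only constraints were added.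

Let $\mathcal C$ be a family of pairwise vertex-disjoint cycles of $G$, each of length $3$ or $4$. Its members are the \emph{marked} cycles. For $X\subseteq V(G)$ let $t(X)$ be the number of marked cycles with all vertices in $X$, and define the \emph{potential}
\[
q(X)=3|X|-2e(X)+t(X),\qquad q(\emptyset)=0 .
\]
It is an integer, and it measures how far $X$ is from exceeding the budget of three half-edges per vertex and one more per marked cycle. Informally, a set is dense if its potential is small.

\begin{theorem}\label{thm:sparse}
Let $G$ be a multigraph and $\mathcal C$ a family of pairwise vertex-disjoint cycles of $G$ of lengths $3$ and $4$. If $q(X)\ge2$ for every nonempty $X\subseteq V(G)$, then $G$ is $3$-good. In particular, if $G$ is simple, it is DP-3-colorable.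
\end{theorem}

The bound $2$ cannot be replaced by $1$. Take $K_4$ with one marked triangle. Sets of size $1$, $2$, $3$, $4$ have potential $3$; $4$; $3$ or $4$; and $12-12+1=1$, respectively, while $K_4$ is not $3$-colorable. For simple graphs one may restate the theorem as follows: if $G$ is not DP-3-colorable, then for every family of pairwise vertex-disjoint $3$- and $4$-cycles there is a nonempty $X$ with $2e(X)\ge 3|X|+t(X)-1$. The graph $K_4$ with one marked triangle attains equality.

\section{The idea on one triangle}\label{sec:prism}

The method is already visible on the triangular prism: two triangles $v_1v_2v_3$ and $u_1u_2u_3$ and the edges $u_iv_i$. Every vertex has degree $3$, so coloring the vertices one by one may get stuck. With both triangles marked, the whole vertex set has potential $18-18+2=2$, exactly the threshold.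

Consider any $3$-cover of the prism. Let $\rho_i:L(u_i)\to L(v_i)$ be the bijection of $u_iv_i$ and $\pi_1:L(v_1)\to L(v_2)$ that of $v_1v_2$. Suppose the triangle $u_1u_2u_3$ has been colored by $\varphi$. At $v_i$ the color $\alpha_i=\rho_i(\varphi(u_i))$ is forbidden and two colors remain. Suppose that $\alpha_2\ne\pi_1(\alpha_1)$. Then the color $x=\pi_1^{-1}(\alpha_2)$ is not $\alpha_1$, so it is available at $v_1$, and the only color it forbids at $v_2$ is already forbidden. Color $v_1$ with $x$. Then color $v_3$, where at least one of its two colors survives. Finally color $v_2$: $v_1$ takes away nothing and $v_3$ at most one of its two colors.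

So $\varphi$ extends as soon as $\varphi(u_2)\ne\rho_2^{-1}\pi_1\rho_1(\varphi(u_1))$. This is precisely the constraint of one \emph{additional edge} $u_1u_2$, parallel to the existing one, with bijection $\rho_2^{-1}\pi_1\rho_1$. A triangle with one doubled edge can be colored: choose a color of $u_1$, then one of $u_2$ avoiding at most two colors, then one of $u_3$ avoiding at most two colors. Hence the prism is $3$-good.

In general, we delete an induced marked cycle $C$ whose vertices all have degree $3$ and add one edge between two of the outer neighbors $u_i$. This can fail in two ways. The vertices $u_i$ may coincide, as they do in $K_4$. Or the added edge may destroy the sparsity of $G-V(C)$: adding $u_iu_j$ lowers the potential of sets containing both ends by $2$, so the addition is harmful exactly when some set containing $u_i,u_j$ had potential at most $3$. Suppose that $C$ is a triangle, the $u_i$ are distinct, and all three possible additions are harmful. Then there are sets $A\ni u_1,u_2$, $B\ni u_2,u_3$ and $D\ni u_3,u_1$ of potential at most $3$; see Figure~\ref{fig:sets}.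

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[rotate around={60:(-0.87,0.5)}] (-0.87,0.5) ellipse (2.2 and 0.48);
\draw (0,-1) ellipse (2.2 and 0.48);
\draw[rotate around={-60:(0.87,0.5)}] (0.87,0.5) ellipse (2.2 and 0.48);
\draw (0,0.5) -- (-0.43,-0.25) -- (0.43,-0.25) -- cycle;
\draw (0,0.5) -- (0,2);
\draw (-0.43,-0.25) -- (-1.73,-1);
\draw (0.43,-0.25) -- (1.73,-1);
\fill (0,0.5) circle (1.6pt);
\fill (-0.43,-0.25) circle (1.6pt);
\fill (0.43,-0.25) circle (1.6pt);
\fill (0,2) circle (1.6pt);
\fill (-1.73,-1) circle (1.6pt);
\fill (1.73,-1) circle (1.6pt);
\node at (0,2.75) {$u_1$};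
\node at (-2.5,-1.5) {$u_2$};
\node at (2.5,-1.5) {$u_3$};
\node at (0,0.02) {$C$};
\node at (-1.6,1) {$A$};
\node at (1.6,1) {$D$};
\node at (0,-1.8) {$B$};
\end{tikzpicture}
\caption{A triangle $C$ whose vertices have degree $3$, and its outer neighbors $u_1,u_2,u_3$. The sets $A$, $B$, $D$ have potential at most $3$, and each of them contains two of the $u_i$. In the simplest position, $A\cup B\cup V(C)$ is too dense.}\label{fig:sets}
\end{figure}

In the simplest position, $A\cap B=\{u_2\}$ and every marked cycle inside $A\cup B$ lies in $A$ or in $B$. Then $q(A\cup B)\le q(A)+q(B)-q(\{u_2\})\le 3+3-3=3$. Adding $V(C)$ to $A\cup B$ adds three vertices, six edges and one marked cycle and changes the potential by $9-12+1=-2$. We obtain a set of potential at most $1$, contrary to hypothesis. Two main complications remain for the general proof: $A\cap B$ may have potential $2$ instead of $3$, and marked cycles may lie in $A\cup B$ without lying in $A$ or $B$. The first needs the third set $D$; the second needs a careful choice of the sets. Coincidences among the $u_i$ are easier to exclude: if at most two of them are distinct, a single set of potential at most $3$ contains them all.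

\section{Proof of Theorem~\ref{thm:sparse}}\label{sec:proof}

Suppose the theorem is false. Throughout this section $(G,\mathcal C)$ is a counterexample with $|V(G)|$ minimum, and we fix a $3$-cover of $G$ that has no coloring. By minimality, if a pair $(G',\mathcal C')$ satisfies the hypothesis and $|V(G')|<|V(G)|$, then $G'$ is $3$-good. Since the empty graph is $3$-good, $V(G)\ne\emptyset$.

\subsection{A marked cycle of vertices of degree three}

\begin{lemma}\label{lem:cubic}
Every vertex of $G$ has degree at least $3$, and some $C\in\mathcal C$ has all its vertices of degree exactly $3$.
\end{lemma}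
\begin{proof}
Suppose $d(v)\le2$. Keep in $G-v$ the marked cycles that avoid $v$. The potential of subsets of $V(G)\setminus\{v\}$ is unchanged, so $G-v$ satisfies the hypothesis and has a coloring. It forbids at most two colors at $v$ and therefore extends to $G$, a contradiction.

For the second statement, $2\le q(V(G))=\sum_v(3-d(v))+|\mathcal C|$, so $\sum_v(d(v)-3)<|\mathcal C|$. All terms of this sum are nonnegative. If every marked cycle contained a vertex of degree at least $4$, then, the marked cycles being disjoint, the sum would be at least $|\mathcal C|$, a contradiction.
\end{proof}

Fix such a cycle $C=v_1v_2\cdots v_m$, $m\in\{3,4\}$, with indices modulo $m$. Put $G_0=G-V(C)$ and $\mathcal C_0=\mathcal C\setminus\{C\}$. All members of $\mathcal C_0$ lie in $G_0$, and potentials of subsets of $V(G_0)$ are the same for $(G_0,\mathcal C_0)$ as for $(G,\mathcal C)$. So $G_0$ has a coloring by minimality. Given a coloring of $G_0$, let $L'(v_i)$ be the set of colors of $v_i$ that are not forbidden along edges from $V(G_0)$. As $d(v_i)=3$, we have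
\[
|L'(v_i)|\ge\deg_{G[V(C)]}(v_i).
\]
Going once around $C$ would succeed greedily if there were a little slack at the last vertex. The following lemma says what slack is enough; it is the argument used for the prism.

\begin{lemma}\label{lem:around}
Let $F=G[V(C)]$ and let a coloring of $G_0$ be given. Suppose that for some $i$ we have $\deg_F(v_{i+1})=2$, and some color $x\in L'(v_i)$ forbids along the edge $v_iv_{i+1}$ no color of $L'(v_{i+1})$. Then the coloring of $G_0$ extends to $G$.
\end{lemma}
\begin{proof}
Color $v_i$ with $x$, then color $v_{i-1},v_{i-2},\dots,v_{i+2}$ in this order, and finally $v_{i+1}$, always from the sets $L'$. When $v_j$ with $j\ne i,i+1$ is reached, its neighbor $v_{j-1}$ is still uncolored. So fewer than $\deg_F(v_j)\le|L'(v_j)|$ colors are forbidden at $v_j$ by colored vertices of $C$, and a color is left. The only edges of $F$ at $v_{i+1}$ are its two edges on $C$. By the choice of $x$, $v_i$ forbids no color of $L'(v_{i+1})$, and $v_{i+2}$ forbids at most one. Since $|L'(v_{i+1})|\ge2$, a color is left.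
\end{proof}

\begin{lemma}\label{lem:induced}
$G[V(C)]$ has exactly $m$ edges.
\end{lemma}
\begin{proof}
Suppose that $F=G[V(C)]$ has more than $m$ edges. Its degrees are $2$ or $3$, and some vertex has degree $3$. If all degrees are $3$, then $3m$ is even, so $m=4$ and $e(V(C))=6$. Since $C$ is the only marked cycle inside $V(C)$, this gives $q(V(C))=12-12+1=1$, contrary to hypothesis. So both degrees occur, and going around $C$ we find $i$ with $\deg_F(v_i)=3$ and $\deg_F(v_{i+1})=2$.

Take a coloring of $G_0$. No edge at $v_i$ leaves $C$, so $L'(v_i)=L(v_i)$; exactly one edge at $v_{i+1}$ leaves $C$, so exactly one color is missing from $L'(v_{i+1})$. Let $x\in L(v_i)$ be the color that forbids this missing color along $v_iv_{i+1}$. By Lemma~\ref{lem:around}, $G$ has a coloring, a contradiction.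
\end{proof}

Hence each $v_i$ has exactly one edge $f_i$ leaving $C$. Let $u_i\in V(G_0)$ be its other end, and let $U=\{u_1,\dots,u_m\}$. The vertices $u_i$ need not be distinct.

\subsection{What obstructs an extension}

Let $\pi_i:L(v_i)\to L(v_{i+1})$ be the bijection of the edge $v_iv_{i+1}$ of $C$ and $\rho_i:L(u_i)\to L(v_i)$ that of $f_i$. For $1\le i<j\le m$ define the bijection
\[
\sigma_{ij}=\rho_j^{-1}\,\pi_{j-1}\cdots\pi_{i+1}\pi_i\,\rho_i:\ L(u_i)\to L(u_j).
\]

\begin{lemma}\label{lem:obstruction}
Every coloring $\varphi$ of $G_0$ satisfies $\varphi(u_j)=\sigma_{ij}(\varphi(u_i))$ for all $1\le i<j\le m$.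
\end{lemma}
\begin{proof}
Let $\alpha_i=\rho_i(\varphi(u_i))$, so that $L'(v_i)=L(v_i)\setminus\{\alpha_i\}$. Suppose $\alpha_{i+1}\ne\pi_i(\alpha_i)$ for some $i$. Then $x=\pi_i^{-1}(\alpha_{i+1})\neq\alpha_i$ lies in $L'(v_i)$, and the color $\alpha_{i+1}$ that it forbids at $v_{i+1}$ is not in $L'(v_{i+1})$. By Lemma~\ref{lem:induced} all degrees in $G[V(C)]$ are $2$, so $\varphi$ extends to $G$ by Lemma~\ref{lem:around}, a contradiction. Hence $\alpha_{i+1}=\pi_i(\alpha_i)$ for all $i$. Composing these equalities gives $\alpha_j=\pi_{j-1}\cdots\pi_i(\alpha_i)$ for $i<j$, which is the assertion.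
\end{proof}

So if $u_i\ne u_j$, an additional edge $u_iu_j$ with bijection $\sigma_{ij}$ would be violated by every coloring of $G_0$. This yields dense sets around pairs $u_i,u_j$. On the other hand, a set containing all of $U$ cannot be dense, since $C$ attaches to it.

\begin{lemma}\label{lem:bounds}
\begin{enumerate}
\item[(a)] If $U\subseteq Y\subseteq V(G_0)$, then $q(Y)\ge m+1$.
\item[(b)] If $u_i\ne u_j$, there is a set $A\subseteq V(G_0)$ with $u_i,u_j\in A$ and $q(A)\le3$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) Passing from $Y$ to $Y\cup V(C)$ adds $m$ vertices, the $m$ edges of $C$, the $m$ edges $f_i$, and one marked cycle, namely $C$; any other marked cycle avoids $V(C)$. Hence $2\le q(Y\cup V(C))=q(Y)+3m-4m+1=q(Y)-m+1$.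

(b) Let $i<j$, and let $G_{ij}$ arise from $G_0$ by adding a new edge $u_iu_j$ with bijection $\sigma_{ij}$; it may be parallel to an existing edge. By Lemma~\ref{lem:obstruction} the resulting $3$-cover of $G_{ij}$ has no coloring. As $G_{ij}$ has fewer vertices than $G$, the pair $(G_{ij},\mathcal C_0)$ must violate the hypothesis: some nonempty $A$ has potential at most $1$ in it. Since $q(A)\ge2$ in $G$, the new edge lies inside $A$. So $u_i,u_j\in A$ and $q(A)-2\le1$.
\end{proof}

\subsection{Closed sets and submodularity}

We want to combine the dense sets of Lemma~\ref{lem:bounds}(b) by an inequality of the form $q(X)+q(Y)\ge q(X\cup Y)+q(X\cap Y)$. This inequality is false in general. Let $pyrz$ be a marked $4$-cycle without chords or parallel edges, $X=\{p,y,z\}$ and $Y=\{r,y,z\}$. Then $q(X)=q(Y)=9-4=5$, while $q(X\cup Y)=12-8+1=5$ and $q(X\cap Y)=6$. The culprit is a $4$-cycle with exactly three vertices in each of $X$ and $Y$, which motivates the next definition.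

Call $X\subseteq V(G_0)$ \emph{closed} if no $4$-cycle of $\mathcal C_0$ has exactly three vertices in $X$.

\begin{lemma}\label{lem:closed}
The intersection of two closed sets is closed, and the set $A$ in Lemma~\ref{lem:bounds}(b) can be chosen closed.
\end{lemma}
\begin{proof}
Let $X,Y$ be closed. If a $4$-cycle of $\mathcal C_0$ had exactly three vertices in $X\cap Y$, it would have at least three, hence four, vertices in each of $X$ and $Y$, and so four in $X\cap Y$, a contradiction.

For the second assertion, choose $A$ of maximum size among the subsets of $V(G_0)$ that contain $u_i,u_j$ and have $q(A)\le3$. Suppose a $4$-cycle of $\mathcal C_0$ has exactly three vertices in $A$, and let $z$ be its fourth vertex. Adding $z$ to $A$ adds one vertex, at least two edges (to the neighbors of $z$ on the cycle) and exactly one marked cycle, because no other marked cycle contains $z$. So $q(A\cup\{z\})\le q(A)+3-4+1=q(A)\le 3$, contradicting the choice of $A$.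
\end{proof}

\begin{lemma}\label{lem:submod}
Let $X,Y\subseteq V(G_0)$, at least one of them closed, and let $c(X,Y)=e(X\setminus Y,\,Y\setminus X)$. Then
\[
q(X)+q(Y)\ \ge\ q(X\cup Y)+q(X\cap Y)+c(X,Y).
\]
\end{lemma}
\begin{proof}
Let $\tau$ be the number of cycles $Z\in\mathcal C_0$ with $V(Z)\subseteq X\cup Y$, $V(Z)\not\subseteq X$ and $V(Z)\not\subseteq Y$. Then
\[
e(X)+e(Y)=e(X\cup Y)+e(X\cap Y)-c(X,Y),
\]
\[
t(X)+t(Y)=t(X\cup Y)+t(X\cap Y)-\tau .
\]
Hence $q(X)+q(Y)=q(X\cup Y)+q(X\cap Y)+2c(X,Y)-\tau$, and it suffices to show $\tau\le c(X,Y)$.

Let $Z$ be a cycle counted by $\tau$. It has a vertex $p\in X\setminus Y$ and a vertex $r\in Y\setminus X$. We claim that $Z$ has an edge between $X\setminus Y$ and $Y\setminus X$. If $Z$ is a triangle, $pr$ is such an edge. Suppose $Z$ is a $4$-cycle without such an edge. Then $p$ and $r$ are opposite on $Z$, and each of the other two vertices is adjacent on $Z$ to both $p$ and $r$. Being adjacent to $r$, it is not in $X\setminus Y$; being adjacent to $p$, it is not in $Y\setminus X$; so it lies in $X\cap Y$. Thus $Z$ has exactly three vertices in each of $X$ and $Y$, and neither is closed, a contradiction. The claim gives one edge counted by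 $c(X,Y)$ for each such $Z$, and these edges are distinct because marked cycles are disjoint.
\end{proof}

\subsection{Three dense sets}

We now work with three distinct vertices of $U$. Lemma~\ref{lem:bounds}(a) speaks of sets containing all of $U$; for $m=4$ we need a version for three of its vertices.

\begin{lemma}\label{lem:three}
We have $|U|\ge3$, and every $Y\subseteq V(G_0)$ with $|Y\cap U|\ge3$ satisfies $q(Y)\ge4$.
\end{lemma}
\begin{proof}
If $|U|=1$, then $q(U)=3<m+1$, contrary to Lemma~\ref{lem:bounds}(a). If $|U|=2$, apply Lemma~\ref{lem:bounds}(b) to the two vertices of $U$: the set $A$ contains $U$ and has $q(A)\le3<m+1$, again a contradiction. So $|U|\ge3$.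

If $Y\supseteq U$, then $q(Y)\ge m+1\ge4$. Otherwise $|U|=m=4$ and $Y$ contains exactly three of the $u_i$. Let $u_l\notin Y$ and $u_k\in Y$, and let $A\ni u_k,u_l$ be a closed set with $q(A)\le3$. Here $Y\cup A\supseteq U$ and $Y\cap A\ni u_k$ is nonempty, so Lemma~\ref{lem:submod} yields
\[
q(Y)\ge q(Y\cup A)+q(Y\cap A)-q(A)\ge5+2-3=4. \qedhere
\]
\end{proof}

\begin{proof}[Conclusion of the proof of Theorem~\ref{thm:sparse}]
Choose distinct $x_1,x_2,x_3\in U$. By Lemmas~\ref{lem:bounds}(b) and \ref{lem:closed} there are closed sets
\[
A\ni x_1,x_2,\qquad B\ni x_2,x_3,\qquad D\ni x_3,x_1
\]
of potential at most $3$. By Lemma~\ref{lem:three}, every $Y\subseteq V(G_0)$ that contains $x_1,x_2,x_3$ has $q(Y)\ge4$; in particular $q(A\cup B)\ge4$. Also $q(A\cap B)\ge2$, since $x_2\in A\cap B$. By Lemma~\ref{lem:submod},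
\[
6\ge q(A)+q(B)\ge q(A\cup B)+q(A\cap B)+c(A,B)\ge4+2+0 .
\]
So equality holds throughout:
\[
q(A)=q(B)=3,\quad q(A\cup B)=4,\quad q(A\cap B)=2,\quad c(A,B)=0,
\]
and the same holds for the pairs $B,D$ and $D,A$. Two of the sets are thus not contradictory, but they fit together with no room to spare. The third set gives the contradiction. Put
\[
P_1=A\cap B\ni x_2,\qquad P_2=B\cap D\ni x_3,\qquad P_3=D\cap A\ni x_1 .
\]
These sets are closed by Lemma~\ref{lem:closed} and have potential $2$, and the intersection of any two of them is $K=A\cap B\cap D$. If $K$ is nonempty, the three very dense sets $P_i$ overlap and their union is very dense. If $K$ is empty, then $D$ meets $A\cup B$ in two separate pieces.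

\emph{Case $K\ne\emptyset$.} Then $q(K)\ge2$, and Lemma~\ref{lem:submod} gives $q(P_1\cup P_2)\le2+2-q(K)\le2$. Since $(P_1\cup P_2)\cap P_3=K$ and $P_3$ is closed, a second application gives $q(P_1\cup P_2\cup P_3)\le2+2-q(K)\le2$. But this set contains $x_1,x_2,x_3$, so its potential is at least $4$, a contradiction.

\emph{Case $K=\emptyset$.} Then $P_2\subseteq B\setminus A$ and $P_3\subseteq A\setminus B$ are disjoint, and no edge joins them because $c(A,B)=0$. Hence $q(P_2\cup P_3)\ge q(P_2)+q(P_3)=4$. Since $(A\cup B)\cap D=P_2\cup P_3$ and $D$ is closed, Lemma~\ref{lem:submod} gives
\[
q(A\cup B\cup D)\le q(A\cup B)+q(D)-q(P_2\cup P_3)\le4+3-4=3 .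
\]
But this set contains $x_1,x_2,x_3$, a contradiction.
\end{proof}

\section{Counting in embedded graphs}\label{sec:planar}

To deduce Theorem~\ref{thm:planar} we mark all $3$- and $4$-cycles and verify the sparsity condition with Euler's formula. From now on graphs are simple. For a graph $H$ with $n$ vertices, $e$ edges and $t_i$ cycles of length $i$, let
\[
q(H)=3n-2e+t_3+t_4 .
\]

\begin{lemma}\label{lem:reduction}
Let $G$ be a graph in which any two distinct cycles of lengths in $\{3,4\}$ are vertex-disjoint. If $q(H)\ge2$ for every nonempty connected induced subgraph $H$ of $G$, then $G$ is DP-3-colorable.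
\end{lemma}
\begin{proof}
Mark all $3$- and $4$-cycles of $G$. For nonempty $X$, the marked cycles with all vertices in $X$ are exactly the $3$- and $4$-cycles of $G[X]$. So $q(X)=q(G[X])$, which is the sum of $q$ over the components of $G[X]$ and hence at least $2$. Apply Theorem~\ref{thm:sparse}.
\end{proof}

We next pass to blocks. Recall that the blocks of a connected graph $H$ with at least one edge are copies of $K_2$ or $2$-connected, their edge sets partition $E(H)$, each cycle of $H$ lies in one block, and $|V(H)|-1=\sum_B(|V(B)|-1)$, the sum being over the blocks. Therefore
\begin{equation}\label{eq:blocks}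
q(H)-3=\sum_B\bigl(q(B)-3\bigr).
\end{equation}
Moreover $q(K_1)=3$, $q(K_2)=4$, and a cycle of length $\ell$ has $q\ge3\ell-2\ell=\ell\ge3$. What remains are $2$-connected blocks that are not cycles.

We recall some facts about embeddings of connected graphs with at least one edge. An embedding of such a graph in a surface of Euler characteristic $\chi$ is \emph{cellular} if every face is an open disk. Then $n-e+f=\chi$, where $f$ is the number of faces. The boundary of each face is traced by a closed \emph{facial walk}, whose length is the length of the face. The facial walks together traverse each edge exactly twice, so the lengths of the faces add up to $2e$. The edges at a vertex $v$ are cyclically ordered, and two consecutive ones form a \emph{corner}; there are $d(v)$ corners at $v$, and the facial walks together pass through each corner exactly once. Consequently: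
\begin{enumerate}
\item[(i)] if a facial walk passes through $v$ by entering and leaving along the same edge, then $d(v)=1$;
\item[(ii)] if two different corners at $v$ are formed by the same two edges, then $d(v)=2$.
\end{enumerate}
We say that a face is bounded by a cycle if its facial walk traverses a cycle once.

For a vertex $v$ of a graph $H$ let $c_i(v)$ be the number of $i$-cycles of $H$ through $v$, and put
\begin{equation}\label{eq:omega}
\omega_H(v)=c_3(v)+\frac14c_4(v)+\frac45c_5(v)+\frac13c_6(v).
\end{equation}
These weights are chosen to fit the following count.

\begin{lemma}\label{lem:count}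
Let $B$ be a $2$-connected graph that is not a cycle, cellularly embedded in a surface of Euler characteristic $\chi$ so that every face of length at most $6$ is bounded by a cycle. Then
\[
5q(B)\ \ge\ 14\chi+\sum_{v\in V(B)}\bigl(1-\omega_B(v)\bigr).
\]
\end{lemma}
\begin{proof}
Let $B$ have $n$ vertices, $e$ edges, $f$ faces and $t_i$ cycles of length $i$. Distinct faces of length at most $6$ have distinct boundary cycles. Indeed, if two faces were bounded by the same cycle $Z$, then each vertex of $Z$ would have two corners formed by its two edges on $Z$, one for each of the two faces, hence degree $2$ by (ii). Since $B$ is connected, $B=Z$ would be a cycle. So there are at most $t_i$ faces of length $i$ for $3\le i\le6$, and none of length at most $2$. Summing the lengths of the faces,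
\[
2e\ge7f-4t_3-3t_4-2t_5-t_6,\qquad f=\chi-n+e,
\]
and therefore $5e\le7n-7\chi+4t_3+3t_4+2t_5+t_6$. Hence
\[
5q(B)=15n-10e+5t_3+5t_4\ \ge\ n+14\chi-3t_3-t_4-4t_5-2t_6 .
\]
Sharing the cost of each cycle equally among its vertices, we have $3t_3+t_4+4t_5+2t_6=\sum_v\omega_B(v)$, because an $i$-cycle has $i$ vertices and $3\cdot1=3$, $4\cdot\frac14=1$, $5\cdot\frac45=4$, $6\cdot\frac13=2$.
\end{proof}

The computation also explains the choice of marking exactly the $3$- and $4$-cycles. Without the credit $5t_3+5t_4$, each cycle of length $3,4,5,6$ costs $8,6,4,2$, respectively. The first two costs exceed the number of vertices on the cycle, and the last two do not.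

\begin{proof}[Proof of Theorem~\ref{thm:planar}]
Let $G$ be planar with pairwise vertex-disjoint $6^-$-cycles. By Lemma~\ref{lem:reduction} it suffices to show $q(H)\ge3$ for every nonempty connected induced subgraph $H$ of $G$. The assumptions pass to subgraphs, so by (\ref{eq:blocks}) and the remarks after it we need only show $q(B)\ge3$ for a $2$-connected block $B$ of $H$ that is not a cycle.

Embed $B$ in the sphere. The embedding is cellular because $B$ is connected, and every face is bounded by a cycle because $B$ is $2$-connected. Each vertex lies on at most one $6^-$-cycle, so $\omega_B(v)\le1$ for all $v$. Lemma~\ref{lem:count} with $\chi=2$ gives $5q(B)\ge28$, so $q(B)\ge6$.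
\end{proof}

Thus no planar graph in which the distance between any two distinct $6^-$-cycles is at least $1$ fails to be DP-3-colorable.

\section{The projective plane and overlapping short cycles}\label{sec:ext}

The planar count ends with plenty of room: it gives $5q(B)\ge28$, while $5q(B)\ge 11$ would already imply $q(B)\ge3$. This allows the projective plane and a weaker hypothesis. We write $\omega$ for $\omega_G$ as defined in (\ref{eq:omega}).

\begin{theorem}\label{thm:ext}
Let $G$ be a graph in which any two distinct cycles of lengths in $\{3,4\}$ are vertex-disjoint.
\begin{enumerate}
\item[(a)] If $G$ embeds in the plane or the projective plane and $\omega(v)\le1$ for all $v$, then $G$ is DP-3-colorable.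
\item[(b)] If $G$ is planar and $\sum_v\max(0,\omega(v)-1)\le22$, then $G$ is DP-3-colorable.
\end{enumerate}
\end{theorem}

In particular, Theorem~\ref{thm:planar} holds for projective-planar graphs: if the $6^-$-cycles are disjoint, each vertex lies on at most one of them and $\omega\le1$. Part (a) also allows a vertex to lie on up to three $6$-cycles if it lies on no other $6^-$-cycle.

The new point is that in the projective plane a face of a $2$-connected graph need not be bounded by a cycle. For short faces, the disjointness of triangles excludes this.

\begin{lemma}\label{lem:faces}
Let $B$ be a $2$-connected graph that is not a cycle and in which distinct $3$-cycles are vertex-disjoint. In every cellular embedding of $B$, each face of length at most $6$ is bounded by a cycle.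
\end{lemma}
\begin{proof}
All degrees in $B$ are at least $2$, so by (i) a facial walk never turns back along the edge it has just used. As $B$ is simple, no facial walk has length $1$, and none has length $2$, since it would be of the form $vyv$ and turn back. A facial walk of length at least $3$ without repeated vertices traverses a cycle.

Suppose a facial walk of length at most $6$ visits a vertex $v$ twice. It splits into two closed walks at $v$. Neither has length $1$, and neither has length $2$, since a part $v\,y\,v$ would turn back at $y$. So both have length $3$ and are triangles through $v$. By disjointness they are the same triangle $vab$, and, up to exchanging the names $a$ and $b$, the facial walk is, cyclically, $v\,a\,b\,v\,b\,a$ or $v\,a\,b\,v\,a\,b$. The first turns back at $v$ along the edge $vb$, which is impossible. The second passes twice through each of $v,a,b$, both times using the same two edges of the triangle. Since each corner is passed only once, these are two different corners, so by (ii) the vertices $v,a,b$ have degree $2$. As $B$ is connected, it is a triangle, a contradiction.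
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
The hypotheses pass to induced subgraphs, as $\omega_H(v)\le\omega(v)$ for every subgraph $H$ containing $v$. By Lemma~\ref{lem:reduction} it suffices to show $q(H)\ge2$ for every nonempty connected induced subgraph $H$ of $G$. This holds if $H=K_1$. Otherwise we use (\ref{eq:blocks}) and recall that $q(B)\ge3$ if $B$ is $K_2$ or a cycle.

Let $B$ be a $2$-connected block of $H$ that is not a cycle. If $B$ is planar, embed it in the sphere and put $\chi=2$. If $B$ is nonplanar, which happens only in (a), embed it in the projective plane and put $\chi=1$; this embedding is cellular because $B$ is connected and nonplanar, a standard fact (see \cite{MT}). By Lemmas~\ref{lem:faces} and \ref{lem:count},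
\begin{equation}\label{eq:chi}
5q(B)\ge14\chi+\sum_{v\in V(B)}\bigl(1-\omega_B(v)\bigr).
\end{equation}

(a) Here $\omega_B\le1$, so $5q(B)\ge14$ and $q(B)\ge3$. Thus $q(H)\ge3$ by (\ref{eq:blocks}).

(b) For a block $B$ let $\mathrm{ex}(B)=\sum_{v\in V(B)}\max(0,\omega_B(v)-1)$. If $B$ is $2$-connected and not a cycle, (\ref{eq:chi}) with $\chi=2$ gives $5q(B)\ge28-\mathrm{ex}(B)$. We bound the sum of the $\mathrm{ex}(B)$. Fix a vertex $v$ of $H$ and consider the blocks $B$ of $H$ containing it. Each cycle of $H$ through $v$ lies in one block, so $\sum_B\omega_B(v)\le\omega(v)$. It follows that
\[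
\sum_B\max(0,\omega_B(v)-1)\le\max(0,\omega(v)-1).
\]
This is clear if all $\omega_B(v)\le1$. Otherwise the left side is the sum of $\omega_B(v)-1$ over the $k\ge1$ blocks with $\omega_B(v)>1$, which is at most $\omega(v)-k\le\omega(v)-1$. Summing over $v$ gives $\sum_B\mathrm{ex}(B)\le22$.

Hence every $2$-connected block that is not a cycle has $5q(B)\ge6$, so $q(B)\ge2$. If $q(B)\le2$ for such a block, then $28-\mathrm{ex}(B)\le10$, that is, $\mathrm{ex}(B)\ge18$. Two such blocks would have total at least $36>22$, so there is at most one. All other blocks have $q(B)\ge3$, and (\ref{eq:blocks}) gives $q(H)\ge3-1=2$.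
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
``Abstract: DP-Coloring As A Generalization Of List Coloring Was Introduced By Dvo\v{r}\'ak And Postle Recently. In This Paper, We Prove That Every Planar Graph In Whic'',
\texttt{http://classical.goforpromo.com/878/1/mathematics-09-00070-v2.pdf}.

\bibitem{MT}
Mohar and Thomassen, \emph{Graphs on Surfaces}.

\end{thebibliography}
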